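# Ovaloids with the same Blaschke connection

## 1. Shape operators of rank at least two everywhere

A nondegenerate hypersurface of $\mathbb R^{n+1}$ has a canonical transversal field, its affine normal, and this field induces a connection $\nabla$ on the parameter manifold. K. Nomizu asked how much of the hypersurface $\nabla$ remembers: if two ovaloids $f,g:M\to\mathbb R^{n+1}$ with $n\ge 3$ induce the same $\nabla$, is $f=A\circ g$ for some affine transformation $A$? (The problem is in the paper "Affine surfaces which admit several affine immersions in $\mathbb R^3$". For $n=2$ the answer is yes, by a theorem of U. Simon.) We begin with the case that pure algebra can handle: the shape operator of $f$ has rank at least $2$ at every point. First the vocabulary.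

### 1.1 The affine normal and its structure equations

Everything is $C^\infty$, manifolds have no boundary and dimension $n\ge2$, $D$ is the flat connection of $\mathbb R^{n+1}$, and $\theta$ is the determinant.

Let $f:M^n\to\mathbb R^{n+1}$ be an immersion and $\xi$ a transversal field. Splitting $D_Xf_*Y$ into a tangential and a $\xi$-part gives $D_Xf_*Y=f_*\nabla_XY+h(X,Y)\xi$, with a torsion-free connection $\nabla$ and a symmetric form $h$. If $\xi$ is replaced by $a\xi+(\text{tangential})$ with $a\ne0$, then $h$ is replaced by $a^{-1}h$, so the nondegeneracy of $h$ does not depend on $\xi$. If $h$ is nondegenerate, $f$ is called a **nondegenerate** immersion.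

**Affine normal.** For a nondegenerate $f$ there is a transversal field $\xi$, unique up to sign (and so chosen locally), with
$$D_Xf_*Y=f_*\nabla_XY+h(X,Y)\xi,\qquad D_X\xi=-f_*SX,\tag{1}$$
$$|\theta(f_*X_1,\dots,f_*X_n,\xi)|=\omega_h(X_1,\dots,X_n),\tag{2}$$
where $\omega_h$ is the volume density of $h$. This is a textbook fact (Nomizu–Sasaki, *Affine Differential Geometry*). The second equation in (1) says that $D_X\xi$ has no $\xi$-component. We call $\nabla$ the **Blaschke connection**, $h$ the **affine metric**, and $S$ the **shape operator**. Replacing $\xi$ by $-\xi$ changes $(\nabla,h,S)$ to $(\nabla,-h,-S)$, so $\nabla$ is globally defined. The immersion is **locally strongly convex** if $h$ is definite. An **ovaloid** is a nondegenerate immersion of a connected compact $M$.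

Three standard facts follow from (1) and (2):

* (G) $R(X,Y)Z=h(Y,Z)SX-h(X,Z)SY$, where $R$ is the curvature of $\nabla$;
* (C) $\nabla h$ is totally symmetric;
* (V) $\nabla\omega_h=0$.

For (G) and (C), insert (1) into $D_XD_Yf_*Z-D_YD_Xf_*Z-D_{[X,Y]}f_*Z=0$. The tangential part is $R(X,Y)Z-h(Y,Z)SX+h(X,Z)SY=0$. The $\xi$-part is $(\nabla_Xh)(Y,Z)=(\nabla_Yh)(X,Z)$, which together with the symmetry of $h$ gives total symmetry. For (V), differentiate $\theta(f_*X_1,\dots,f_*X_n,\xi)$ along $X$. The term $h(X,X_i)\xi$ in the $i$-th slot contributes nothing because $\xi$ already occupies the last slot, and $-f_*SX$ in the last slot contributes nothing because it is a combination of the first $n$ entries. What remains says that this volume form is $\nabla$-parallel, hence so is its absolute value $\omega_h$.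

### 1.2 The sphere, graphs, and the effect of an affine map

**The sphere.** For the inclusion $f$ of the unit sphere take $\xi=-f$. Then $D_Xf_*Y=f_*\nabla^{LC}_XY+\langle X,Y\rangle\xi$ and $D_X\xi=-f_*X$. So $h$ is the round metric, $S=\mathrm{Id}$, and (2) holds because $\xi$ is a Euclidean unit normal.

**Graphs.** Let $f=(x,u(x))$ with $\det D^2u\ne0$. Write $e=e_{n+1}$, $\phi=|\det D^2u|^{1/(n+2)}$, let $(u^{kl})$ be the inverse of $(u_{kl})$, and put $Z^k=-u^{kl}\phi_l$. We claim that $\xi=\phi e+f_*Z$ is the affine normal. Since $D_{\partial_i}f_*\partial_j=u_{ij}e$,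
$$D_{\partial_j}\xi=(\phi_j+u_{jk}Z^k)e+(\partial_jZ^k)f_*\partial_k=(\partial_jZ^k)f_*\partial_k .$$
Substituting $e=\phi^{-1}(\xi-f_*Z)$ in $D_{\partial_i}f_*\partial_j=u_{ij}e$ we read off
$$h_{ij}=\phi^{-1}u_{ij},\qquad \nabla_{\partial_i}\partial_j=-h_{ij}Z,\qquad S^k{}_j=\partial_j(u^{kl}\phi_l).\tag{3}$$
Finally $|\theta(f_*\partial_1,\dots,f_*\partial_n,\xi)|=\phi$, while $\omega_h(\partial_1,\dots,\partial_n)=\phi^{-n/2}|\det D^2u|^{1/2}=\phi^{-n/2}\phi^{(n+2)/2}=\phi$, so (2) holds. Note that $S$ involves fourth derivatives of $u$.

**Paraboloids.** If $u=\frac12x^THx$ with a constant matrix $H$, $\det H=1$, then $\phi=1$, $Z=0$, $\xi=e$. So $h=H$, $S=0$, and $\nabla$ is the flat coordinate connection, whatever $H$ is.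

**Affine maps.** If $f=A\circ g$ with $A$ affine, then $\nabla_f=\nabla_g$ and
$$h_f=\lambda h_g\quad\text{for a constant }\lambda\ne0.\tag{4}$$
Indeed, let $a$ be the linear part of $A$ and $\eta$ the affine normal of $g$. Then $f$ with the transversal field $a\eta$ induces $(\nabla_g,h_g,S_g)$, and the volume of $(f_*X_i,a\eta)$ is $|\det a|\,\omega_{h_g}$. With $c\,a\eta$, $c>0$, the metric is $c^{-1}h_g$ and the two sides of (2) are $c|\det a|\,\omega_{h_g}$ and $c^{-n/2}\omega_{h_g}$. They agree for $c=|\det a|^{-2/(n+2)}$, so $c\,a\eta$ is the affine normal of $f$ up to sign. In particular homotheties preserve $\nabla$, so $A$ must be allowed to be a general affine map.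

### 1.3 The curvature tensor determines the metric up to a factor

From now on $(\nabla,h,S,\xi)$ are the data of $f$ and $(\nabla,h',S',\xi')$ those of $g$, with the same $\nabla$. By (G) the two immersions write the same curvature tensor in two ways. The first lemma extracts all that this gives at one point.

**Lemma 1.** Let $n\ge3$. Let $h,h'$ be nondegenerate symmetric bilinear forms and $S,S'$ endomorphisms of an $n$-dimensional vector space with
$$h(Y,Z)SX-h(X,Z)SY=h'(Y,Z)S'X-h'(X,Z)S'Y=:R(X,Y)Z\quad\text{for all }X,Y,Z.$$
If $\operatorname{rank}S\ge2$, then $h'=\varphi h$ for some $\varphi\ne0$.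

*Proof.* **Step 1: compare kernels.** The aim is to see $\operatorname{span}(X,Y)$ from the endomorphism $R(X,Y)$ alone. Let $SX,SY$ be linearly independent; then $X,Y$ are independent too. From the first expression, $R(X,Y)Z=0$ if and only if $h(Y,Z)=h(X,Z)=0$, so $\ker R(X,Y)$ is the $h$-orthogonal complement of $\operatorname{span}(X,Y)$, of dimension $n-2$. From the second expression, $\ker R(X,Y)$ contains $\{Z:h'(X,Z)=h'(Y,Z)=0\}$, which also has dimension $n-2$. So the two complements are equal. Taking annihilators,
$$\operatorname{span}\big(h(X,\cdot),h(Y,\cdot)\big)=\operatorname{span}\big(h'(X,\cdot),h'(Y,\cdot)\big).$$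

**Step 2: translate to an endomorphism.** Define $L$ by $h'(X,\cdot)=h(LX,\cdot)$; it is invertible. Step 1 says $LX\in\operatorname{span}(X,Y)$, that is, $LX\wedge X\wedge Y=0$, whenever $SX\wedge SY\ne0$.

**Step 3: remove the restriction on the pair.** The map $(X,Y)\mapsto SX\wedge SY$ is polynomial and not identically zero, because $\operatorname{rank}S\ge2$. So the pairs with $SX\wedge SY\neq0$ are dense, and by continuity $LX\wedge X\wedge Y=0$ for all $X,Y$.

**Step 4: every vector is an eigenvector.** Given $X\ne0$, use $n\ge3$ to choose $Y_1,Y_2$ with $X,Y_1,Y_2$ independent. Then $LX\in\operatorname{span}(X,Y_1)\cap\operatorname{span}(X,Y_2)=\mathbb RX$. An endomorphism for which every vector is an eigenvector is a multiple of the identity, so $L=\varphi\,\mathrm{Id}$, and $\varphi\ne0$ as $L$ is invertible. $\square$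

The hypothesis $n\ge3$ is essential in Step 4. For $n=2$ take $h=\delta_{ij}$, $S=\mathrm{Id}$, $h'=\operatorname{diag}(a,b)$ and $S'=\operatorname{diag}(1/b,1/a)$ with $a,b\neq0$. Both expressions for $R(e_1,e_2)Z$ equal $Z_2e_1-Z_1e_2$, so the lemma fails for $n=2$ as soon as $a\neq b$.

The volume condition turns the pointwise factor into a constant.

**Lemma 2.** Let $n\ge3$, let $M$ be connected, and let $f,g$ have the same Blaschke connection, with $\xi$ chosen globally so that $h>0$. Suppose $\operatorname{rank}S\ge2$ on a nonempty open set $U\subset M$. Then $h'$ is definite on all of $M$. If $\xi'$ is chosen so that $h'>0$, there is a constant $\lambda>0$ with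
$$\omega_{h'}=\lambda^{n/2}\omega_h\ \text{ on }M,\qquad h'=\lambda h\ \text{ on }U.$$

*Proof.* **Step 1: definiteness of $h'$.** At each point of $U$, for either local choice of $\xi'$, (G) for both immersions and Lemma 1 give $h'=\varphi h$ with $\varphi\ne0$, so $h'$ is definite on $U$. Since $h'$ is nondegenerate, its signature is locally constant (up to the sign of $\xi'$), so the set where $h'$ is definite is open and closed. As $M$ is connected, $h'$ is definite on $M$. At each point exactly one of the two choices of $\xi'$ makes $h'$ positive; these choices fit together to a global smooth $\xi'$ with $h'>0$, and then $\varphi>0$ on $U$.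

**Step 2: constancy of the factor.** By (V), $\omega_h$ and $\omega_{h'}$ are positive densities parallel for the same connection. Writing $\omega_{h'}=\kappa\omega_h$ and differentiating gives $d\kappa=0$, so $\kappa>0$ is constant on the connected $M$. On $U$, $\omega_{h'}=\omega_{\varphi h}=\varphi^{n/2}\omega_h$, so $\varphi=\lambda:=\kappa^{2/n}$ there. $\square$

The last ingredient recovers the immersion from its data.

**Lemma 3.** Let $M$ be connected, let $f,g$ have the same Blaschke connection, and let $\xi,\xi'$ be global affine normals with $h>0$ and $h'=\lambda h$ on $M$ for a constant $\lambda>0$. Then $f=A\circ g$ for an affine transformation $A$.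

*Proof.* **Step 1: the shape operators are proportional.** Put $E=\lambda S'-S$. Subtracting (G) for $f$ from (G) for $g$ gives $h(Y,Z)EX=h(X,Z)EY$. Given $X$, take $Y=Z$ with $h(Y,Y)=1$ and $h(X,Y)=0$. This yields $EX=0$, so $S'=\lambda^{-1}S$.

**Step 2: rescale so that the structure equations coincide.** Put $\eta=\lambda\xi'$. Since $h'\xi'=h\eta$ and $\lambda S'=S$,
$$D_Xg_*Y=g_*\nabla_XY+h(X,Y)\eta,\qquad D_X\eta=-g_*SX,$$
which are exactly the equations (1) of $(f,\xi)$.

**Step 3: integrate along curves.** Fix $p_0\in M$ and let $B\in GL(n+1,\mathbb R)$ be the map with $B(g_*X)=f_*X$ for $X\in T_{p_0}M$ and $B\eta(p_0)=\xi(p_0)$. Let $\gamma$ be a curve from $p_0$ and $E_1,\dots,E_n$ a $\nabla$-parallel frame along it. By the structure equations the tuples $(f_*E_i,\xi)$ and $(Bg_*E_i,B\eta)$ both solve the linear system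
$$e_i'=h(\gamma',E_i)\,\zeta,\qquad \zeta'=-\sum_i(S\gamma')^i\,e_i ,$$
where $S\gamma'=\sum_i(S\gamma')^iE_i$. The initial values agree, so the solutions agree. As $M$ is connected, $f_*=Bg_*$ everywhere, so $f-Bg$ is locally constant and hence constant. $\square$

**Proposition 4 (the easy case).** Let $n\ge3$, let $M^n$ be connected, and let $f,g$ be nondegenerate immersions with the same Blaschke connection. If $f$ is locally strongly convex and $\operatorname{rank}S\ge2$ at every point, then $f=A\circ g$ for an affine transformation $A$.

*Proof.* Choose $\xi$ with $h>0$. Lemma 2 with $U=M$ gives $h'=\lambda h$ on $M$, and Lemma 3 applies. $\square$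

For instance, an immersion of the sphere $\mathbb S^n$, $n\ge3$, with the Blaschke connection of the round sphere is an affine image of it. What changes when $S$ is allowed to degenerate somewhere?

## 2. Ovaloids with a paraboloid piece, and the theorems

Degeneration on an open set really occurs on ovaloids. Let $r(\theta)>0$ be smooth, even and $\pi$-periodic with $r(\theta)=\cos^{-3}\theta$ for $|\theta|<\delta$, where $0<\delta<\pi/4$. Consider the plane curve
$$\big(x(\theta),z(\theta)\big)=\int_0^\theta r(s)(\cos s,\sin s)\,ds .$$
For $|\theta|<\delta$ we get $x=\tan\theta$ and $z=\frac12\tan^2\theta$, so $z=\frac12x^2$. Since $r(\pi-s)=r(s)$ we have $x(\pi)=0$. As $x$ increases on $[0,\pi/2]$ and decreases on $[\pi/2,\pi]$, it is positive on $(0,\pi)$. By periodicity $x(\pi+\tau)=-x(\tau)$ and $z(\pi+\tau)=z(\pi)-z(\tau)$, so near $\theta=\pi$ the curve is the parabola $z=z(\pi)-\frac12x^2$. Rotate about the $z$-axis: the points $(x(\theta)\omega,z(\theta))$ with $\omega\in\mathbb S^{n-1}$, $0\le\theta\le\pi$, define an immersion of $\mathbb S^n$. Near both poles it is a paraboloid. For $0<\theta<\pi$ its Euclidean principal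 curvatures for the inner normal are $1/r$ and $\sin\theta/x$, all positive. Since $h$ is a nonvanishing multiple of the Euclidean second fundamental form, this is an ovaloid. Near the poles it is an open piece of a paraboloid, where $S=0$ by (3).

On such a piece (G) reads $0=R$ and Lemma 1 says nothing. Locally the claim is even false there: by Section 1.2, for all positive definite $H$ with $\det H=1$ the paraboloids $(x,\frac12x^THx)$ induce the same flat connection. If two of their metrics satisfy $H=\lambda H'$, then $\lambda>0$ and $\lambda^n=1$, so $H=H'$. By (4), different $H$ give immersions that are not affine equivalent. (The images are affinely equivalent, but $f=A\circ g$ asks for more, namely equality point by point.) So the metric must be carried into the degenerate region from outside. This can be done.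

**Theorem A.** Let $n\ge3$ and let $f,g:M^n\to\mathbb R^{n+1}$ be ovaloids with the same Blaschke connection. Then $f=A\circ g$ for an affine transformation $A$.

So the answer to Nomizu's question is yes for every $n\ge3$ and every $M$. Compactness is used only to find one good point.

**Theorem B (no compactness).** Let $n\ge3$ and let $M^n$ be connected. Let $f,g:M\to\mathbb R^{n+1}$ be nondegenerate immersions with the same Blaschke connection. Assume $f$ is locally strongly convex ($h_f$ definite) and its shape operator $S$ has rank $\ge2$ at some point. Then $f=A\circ g$ for an affine transformation $A$.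

**Theorem C (sharpness).** Let $n\ge3$.

1. For each $r\in\{0,1\}$ there are locally strongly convex immersions of $\mathbb R^n$ with the same Blaschke connection and with $\operatorname{rank}S=r$ everywhere that are not affine equivalent. So "rank $\ge2$ somewhere" cannot be weakened, and compactness cannot simply be dropped in Theorem A.
2. For every indefinite signature there are nondegenerate immersions of $\mathbb R^n$ with the same Blaschke connection, both metrics of that signature, and $\operatorname{rank}S=n$ at some point, that are not affine equivalent. So definiteness cannot be dropped in Theorem B.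

## 3. Codazzi and volume on a flat piece: a Monge–Ampère equation

In Lemma 2 put $\hat h=\lambda^{-1}h'$. Then $h$ and $\hat h$ are Riemannian metrics with $\omega_h=\omega_{\hat h}$, both satisfy (C), and they agree on $U$. We want $\hat h=h$ everywhere. Two conditions are available where the curvature is silent: (C) and (V).

Codazzi alone is not enough. Take a paraboloid piece $W$ with coordinates in which $\nabla$ is flat and $h=\delta_{ij}$. For $v\in C_c^\infty(W)$ and small $s$, the tensor $\delta_{ij}+s\,\partial_i\partial_jv$ is a metric with totally symmetric derivative, and it agrees with $h$ near the boundary of $W$. Nothing in (C) forces $v=0$.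

Now add the volume condition. Let $\hat h=\delta+D^2v$ be positive definite with $\det\hat h=1$ and $v\in C_c^\infty(W)$. Since $\frac{d}{ds}\log\det(\delta+sD^2v)=\operatorname{tr}\big((\delta+sD^2v)^{-1}D^2v\big)$, integrating from $0$ to $1$ gives
$$G^{kl}\partial_k\partial_lv=0,\qquad G=\int_0^1(\delta+sD^2v)^{-1}ds .$$
The matrix $G$ is positive definite because $\delta+sD^2v=(1-s)\delta+s\hat h$ is. This is a linear elliptic equation for $v$ with no zeroth-order term, so the maximum principle gives $v=0$. The volume condition is a Monge–Ampère equation, and it is elliptic because the metrics are definite.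

In general this argument stops at its first line: the difference $\hat h-h$ need not be a Hessian. At points where $S$ has rank $1$, for example, $\nabla$ has curvature: choose $X$ with $SX\neq0$ and $Y$ with $h(Y,Y)=1$, $h(X,Y)=0$, and then $R(X,Y)Y=SX\ne0$. With no potential $v$ we need an equation for the tensor $\beta=\hat h-h$ itself. The averaged trace identity $G^{kl}\beta_{kl}=0$ still holds, but it is a single equation of order zero. The idea is to differentiate it twice and use the symmetry of $\nabla\beta$ to move the two derivatives into the contracted slots. The result is a second-order elliptic equation for *each* component of $\beta$, and the following theorem carries $\beta=0$ from $U$ to all of $M$.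

**Aronszajn's theorem** (N. Aronszajn, *J. Math. Pures Appl.* 36 (1957), 235–249, including the remark there on systems). Let $\Omega\subset\mathbb R^n$ be connected and open, and let $a^{kl}$ be smooth, symmetric and positive definite on $\Omega$. Let $u=(u^1,\dots,u^N)\in C^\infty(\Omega)$ satisfy, on each compact subset,
$$|a^{kl}\partial_k\partial_lu^\alpha|\le C\sum_\beta\big(|u^\beta|+|\partial u^\beta|\big)\quad\text{for all }\alpha.$$
If $u=0$ on a nonempty open subset, then $u\equiv0$ on $\Omega$.

The system case follows from the scalar Carleman estimate by adding over components, because the principal part is the same scalar operator for every component.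

## 4. Unique continuation for Codazzi metrics of equal volume

**Lemma 5.** Let $M$ be connected, $\nabla$ a torsion-free connection, and $h,\hat h$ Riemannian metrics with $\nabla h,\nabla\hat h$ totally symmetric and $\omega_h=\omega_{\hat h}$. If $h=\hat h$ on a nonempty open set, then $h=\hat h$ on $M$.

*Proof.* Put $\beta=\hat h-h$. Then $\nabla\beta$ is totally symmetric.

**Step 1: an exact linear form of the volume condition.** We want a trace identity for $\beta$ with no error terms. Let
$$G^{kl}=\int_0^1\big[(h+s\beta)^{-1}\big]^{kl}ds .$$
This is a smooth symmetric $(2,0)$-tensor, positive definite because $h+s\beta=(1-s)h+s\hat h$ is. In any chart $\det h_{ij}=\det\hat h_{ij}$, so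
$$0=\log\det\hat h-\log\det h=\int_0^1\frac{d}{ds}\log\det(h+s\beta)\,ds=G^{kl}\beta_{kl}.\tag{5}$$
The tensor $G$ depends on $\beta$, but this does no harm. We regard $G$ as one fixed smooth tensor, so its covariant derivatives are smooth coefficients.

**Step 2: move derivatives across indices.** The aim is to relate the operator $G^{kl}\nabla_k\nabla_l$ on one component to second derivatives of the contracted components. Since $\nabla_l\beta_{ij}$ is symmetric in $l,i,j$, so is $\nabla_k\nabla_l\beta_{ij}$ for each $k$. Hence
$$G^{kl}\nabla_k\nabla_l\beta_{ij}=G^{kl}\nabla_k\nabla_i\beta_{lj}.$$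
Since $\nabla$ is torsion-free, the Ricci identity says that $\nabla_k\nabla_i\beta_{lj}-\nabla_i\nabla_k\beta_{lj}$ is a contraction of the curvature of $\nabla$ with $\beta$, with no derivatives of $\beta$. Using the symmetry once more in the form $\nabla_k\beta_{lj}=\nabla_j\beta_{kl}$,
$$G^{kl}\nabla_k\nabla_l\beta_{ij}=G^{kl}\nabla_i\nabla_k\beta_{lj}+\mathcal R(\beta)_{ij}=G^{kl}\nabla_i\nabla_j\beta_{kl}+\mathcal R(\beta)_{ij},\tag{6}$$
where $\mathcal R(\beta)$ is linear in $\beta$ with smooth coefficients.

**Step 3: eliminate the second derivatives on the right.** Apply $\nabla_i\nabla_j$ to (5):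
$$G^{kl}\nabla_i\nabla_j\beta_{kl}=-(\nabla_iG^{kl})\nabla_j\beta_{kl}-(\nabla_jG^{kl})\nabla_i\beta_{kl}-(\nabla_i\nabla_jG^{kl})\beta_{kl}.$$
The right side contains at most one derivative of $\beta$. Insert this in (6). In a chart, $\nabla_k\nabla_l\beta_{ij}$ differs from $\partial_k\partial_l\beta_{ij}$ by terms linear in $\beta$ and $\partial\beta$ with smooth coefficients. Therefore $G^{kl}\partial_k\partial_l\beta_{ij}$ is, for every $i,j$, a linear expression in $\beta$ and $\partial\beta$ with smooth coefficients. These are bounded on compact sets, so the inequality of Aronszajn's theorem holds with $a^{kl}=G^{kl}$ and $u=(\beta_{ij})$ in every coordinate ball.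

**Step 4: from balls to $M$.** We show that the interior $U$ of $\{\beta=0\}$ is closed. It is open, and nonempty by assumption. Let $p\in\overline U$ and take a coordinate ball around $p$. It meets $U$, so $\beta$ vanishes on a nonempty open subset of the ball, hence on the whole ball by Aronszajn's theorem. So $p\in U$. Since $M$ is connected, $U=M$. $\square$

## 5. Carrying the metric from one good point: proof of Theorem B

**Step 1: a starting set.** This step produces an open set where the metrics are proportional. Since $h$ is definite, choose $\xi$ globally with $h>0$. Let $p$ be a point with $\operatorname{rank}S\ge2$. Rank at least $2$ is an open condition, so $\operatorname{rank}S\ge2$ on an open neighborhood $U$ of $p$. By Lemma 2, $h'$ is definite on $M$. With $\xi'$ chosen so that $h'>0$, there is a constant $\lambda>0$ with $\omega_{h'}=\lambda^{n/2}\omega_h$ on $M$ and $h'=\lambda h$ on $U$.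

**Step 2: continuation.** This step extends the proportionality to $M$. Put $\hat h=\lambda^{-1}h'$. Then $\omega_{\hat h}=\lambda^{-n/2}\omega_{h'}=\omega_h$ on $M$. By (C) for $f$ and for $g$, and since $\lambda$ is constant, $\nabla h$ and $\nabla\hat h$ are totally symmetric. Also $\hat h=h$ on $U$. Lemma 5 gives $\hat h=h$, that is, $h'=\lambda h$ on all of $M$.

**Step 3: the immersion.** This step passes from metrics to immersions: Lemma 3 gives $f=A\circ g$. $\square$

## 6. Every ovaloid has a point with positive definite shape operator

For Theorem A we need, on an ovaloid, definiteness and one point of rank $\ge2$. The natural first move is to look at the point farthest from the origin. It yields definiteness, but only that: its second-order condition sees two derivatives of $f$, while $S$ involves four. To reach $S$ we apply an extremum argument to another function, the $\xi$-component $\rho$ of the position vector. (For the unit sphere centered at $0$, $\xi=-f$ and $\rho=-1$.)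

**Lemma 6.** If $f:M^n\to\mathbb R^{n+1}$ is an ovaloid, then $h$ is definite. If $\xi$ is chosen with $h>0$, there is a point where $h(SX,X)>0$ for all $X\ne0$; in particular $\operatorname{rank}S=n$ there.

*Proof.* **Step 1: definiteness.** We use the farthest point. Let $p$ be a maximum point of $|f|^2$ (Euclidean norm). Then $\langle f(p),f_*X\rangle=0$ for $X\in T_pM$. Moreover $f(p)\neq0$, since otherwise $f\equiv0$, which is not an immersion. Differentiating twice, $X\big(Y\tfrac12|f|^2\big)=\langle f_*X,f_*Y\rangle+\langle f,D_Xf_*Y\rangle$. At $p$ the tangential part of $D_Xf_*Y$ is orthogonal to $f(p)$, so for $0\ne X\in T_pM$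
$$0\ge|f_*X|^2+h(X,X)\langle\xi,f(p)\rangle .$$
Hence $h(X,X)\langle\xi,f(p)\rangle<0$ for all $X\neq0$, and $h$ is definite at $p$. By nondegeneracy and connectedness $h$ is definite on $M$. Choose $\xi$ globally with $h>0$; then $\langle\xi,f(p)\rangle<0$.

**Step 2: the function $\rho$ is negative somewhere.** The sign of $\rho$ will matter in Step 4. Write $f=f_*Z+\rho\,\xi$ with a vector field $Z$ and a function $\rho$. At $p$, pairing with $f(p)$ gives $0<|f(p)|^2=\rho(p)\langle\xi,f(p)\rangle$, so $\rho(p)<0$.

**Step 3: the derivatives of $\rho$ and $Z$.** These bring $S$ into play. Differentiating $f=f_*Z+\rho\xi$ with (1),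
$$f_*X=f_*\nabla_XZ+h(X,Z)\xi+d\rho(X)\xi-\rho f_*SX,$$
and comparing components,
$$d\rho(X)=-h(X,Z),\qquad \nabla_XZ=X+\rho SX.$$

**Step 4: the minimum of $\rho$.** We read off $S$ from a second-order condition. Since $M$ is compact, $\rho$ has a minimum point $q$, and $\rho(q)\le\rho(p)<0$. There $d\rho=0$, so $Z_q=0$ because $h$ is nondegenerate. Differentiating $Y\rho=-h(Z,Y)$, all terms containing $Z$ undifferentiated vanish at $q$, so
$$X(Y\rho)=-h(\nabla_XZ,Y)=-h(X,Y)-\rho\,h(SX,Y)\quad\text{at }q.$$
At a minimum this Hessian is nonnegative. Hence $-\rho(q)h(SX,X)\ge h(X,X)>0$ for $X\ne0$, and since $-\rho(q)>0$ we get $h(SX,X)>0$. Then $S$ is injective at $q$, so its rank is $n$. $\square$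

**Proof of Theorem A.** By Lemma 6, $f$ is locally strongly convex and $\operatorname{rank}S=n\ge2$ at some point. An ovaloid has connected domain, and $g$ is nondegenerate. Theorem B applies. $\square$

## 7. Rank at most one everywhere: families with a common connection

We prove part 1 of Theorem C. The paraboloids of Section 2 already handle $r=0$; the following family treats both ranks at once. Its connection depends on a function $\psi$ only through the derivative of $\psi^n$, which leaves a free constant.

**Step 1: the hypersurface.** Let $\psi(t)>0$ be smooth on $\mathbb R$. Choose functions $a,m,b$ of $t$ with $a'=\psi$, $m'=\psi^{-n-1}$, $b'=m\psi$. With $x=(x_2,\dots,x_n)$, $e=e_{n+1}$, and indices $i,j\in\{2,\dots,n\}$, define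
$$f(t,x)=\big(a(t),\,x,\,b(t)+\tfrac12|x|^2\big),\qquad \xi=\psi^{-1}e+\psi^{n-2}\psi'f_t .$$
Then $f_t=\psi(1,0,m)$ and $f_i=(0,e_i,x_i)$ are independent, so $f$ is an immersion. Moreover
$$f_{tt}=\frac{\psi'}{\psi}f_t+\psi m'e=\frac{\psi'}\psi f_t+\psi^{-n}e,\qquad f_{ti}=0,\qquad f_{ij}=\delta_{ij}e .$$

**Step 2: $\xi$ is the affine normal.** We check (1) and (2). Substituting $e=\psi\xi-\psi^{n-1}\psi'f_t$, the $f_t$-terms in $f_{tt}$ cancel, and
$$f_{tt}=\psi^{1-n}\xi,\qquad f_{ti}=0,\qquad f_{ij}=\delta_{ij}\big(\psi\,\xi-\psi^{n-1}\psi'f_t\big).$$
Next, $\xi_i=0$. In $\xi_t$ the coefficient of $e$ is $-\psi^{-2}\psi'+\psi^{n-2}\psi'\cdot\psi^{-n}=0$. The coefficient of $f_t$ is $(\psi^{n-2}\psi')'+\psi^{n-3}(\psi')^2=\psi^{-1}(\psi^{n-1}\psi')'$. So $\xi_t=\psi^{-1}(\psi^{n-1}\psi')'f_t$ is tangential. Finally $\theta(f_t,f_2,\dots,f_n,\xi)=\psi\cdot\psi^{-1}=1$, and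
$$h=\psi^{1-n}dt^2+\psi|dx|^2$$
has determinant $\psi^{1-n}\psi^{n-1}=1$, so $\omega_h=1$ in these coordinates. Hence $\xi$ is the affine normal and $f$ is locally strongly convex. With $q:=-\psi^{n-1}\psi'=-\frac1n(\psi^n)'$ we read off
$$\nabla_{\partial_t}\partial_t=\nabla_{\partial_t}\partial_i=0,\quad \nabla_{\partial_i}\partial_j=q\,\delta_{ij}\,\partial_t,\quad S\partial_t=\psi^{-1}q'\,\partial_t,\quad S\partial_i=0 .$$

**Step 3: vary the constant.** We choose $\psi$ so that $\nabla$ stays fixed. Let $\psi_c^n=c+rt^2$ with $c>0$ and $r\in\{0,1\}$. Then $q=-2rt/n$ does not involve $c$, so all the immersions $f_c$ of $\mathbb R^n$ with the same $r$ have the same Blaschke connection. Since $q'=-2r/n$, $\operatorname{rank}S=r$ everywhere.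

**Step 4: inequivalence.** We use (4). If $f_c$ and $f_{c'}$ were affine equivalent, then $h_c=\lambda h_{c'}$ with a constant $\lambda$, so $\psi_c=\lambda\psi_{c'}$ (hence $\lambda>0$) and $\psi_c^{1-n}=\lambda\psi_{c'}^{1-n}$. Combining these, $\lambda^{1-n}=\lambda$, so $\lambda^n=1$, $\lambda=1$ and $c=c'$. Hence $f_c,f_{c'}$ are not affine equivalent for $c\ne c'$. $\square$

## 8. Indefinite metrics: gluing across a characteristic hyperplane

We prove part 2 of Theorem C. In Lemma 5, definiteness made the equation elliptic. For an indefinite metric we exhibit a graph with a good point in $\{x_1<0\}$ and alter it only in $\{x_1>0\}$, without changing $\nabla$.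

**Step 1: the model and its wave operator.** Let $u_0=x_1x_2+\frac12\sum_{i\ge3}\epsilon_ix_i^2$ with $\epsilon_i=\pm1$. Every indefinite signature occurs, and $|\det D^2u_0|=1$. Put
$$\Box=u_0^{ij}\partial_i\partial_j=2\partial_1\partial_2+\sum_{i\ge3}\epsilon_i\partial_i^2 .$$

**Step 2: a point with $\operatorname{rank}S=n$.** We perturb $u_0$ inside $\{x_1<0\}$. Fix $x^0$ with $x^0_1<0$, write $y=x-x^0$, and let
$$P=\tfrac18y_1^2y_2^2+\tfrac1{12}\sum_{i\ge3}\epsilon_iy_i^4,\qquad\text{so that}\qquad \Box P=y_1y_2+\sum_{i\ge3}y_i^2,$$
a nondegenerate quadratic form in $y$. Multiplying $P$ by a cutoff function, choose $w\in C_c^\infty(\{x_1<0\})$ equal to $P$ near $x^0$, and put $u=u_0+\varepsilon w$. Since $\det(D^2u_0+\varepsilon D^2w)=\det D^2u_0\,\big(1+\varepsilon\Box w+O(\varepsilon^2)\big)$, the function $\phi$ of Section 1.2 is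
$$\phi=1+\frac{\varepsilon}{n+2}\Box w+O(\varepsilon^2).$$
The error terms here are uniform together with all derivatives, because $w$ has compact support. By (3),
$$S^k{}_j=\frac{\varepsilon}{n+2}\,u_0^{kl}\,\partial_j\partial_l\Box w+O(\varepsilon^2).$$
At $x^0$ the leading coefficient is the product of the invertible matrix $(u_0^{kl})$ with the invertible Hessian of $\Box P$. So for small $\varepsilon>0$ the operator $S$ is invertible at $x^0$. Also, for small $\varepsilon$, $D^2u_0+s\varepsilon D^2w$ is nondegenerate everywhere for all $s\in[0,1]$, so $D^2u$ has the signature of $D^2u_0$ everywhere. By (3), $h=\phi^{-1}D^2u$ has it too. Fix such an $\varepsilon$.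

**Step 3: a second graph with the same connection.** We modify $u$ on the other side. Let $\eta$ be a smooth function of $x_1$ vanishing for $x_1\le0$ with $\eta''\not\equiv0$, and put $\tilde u=u+\eta(x_1)$. For $x_1\le0$ the two functions and all their derivatives coincide, so the induced data coincide, and $\operatorname{rank}S=n$ at $x^0$ for both. For $x_1>0$ we have $u=u_0$, and $D^2\tilde u$ arises from $D^2u_0$ by replacing the block
$$\begin{pmatrix}0&1\\1&0\end{pmatrix}\quad\text{by}\quad\begin{pmatrix}\eta''&1\\1&0\end{pmatrix}.$$
The determinant of the block is still $-1$, so its signature is still $(1,1)$. Hence $\tilde u$ is nondegenerate of the same signature, and $|\det D^2u|=|\det D^2\tilde u|=1$ for $x_1>0$. There $\phi=1$ and $Z=0$ for both graphs, so $\nabla_{\partial_i}\partial_j=0$ for both by (3). The two graphs therefore have the same Blaschke connection on all of $\mathbb R^n$.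

**Step 4: inequivalence.** We use (4) once more. If the graphs were affine equivalent, their metrics would be constant multiples of each other. The multiple is $1$, because the metrics agree for $x_1\le0$. But for $x_1>0$ they are $D^2u$ and $D^2\tilde u$, which differ by $\eta''\,dx_1^2\not\equiv0$. So the graphs are not affine equivalent. $\square$

In this example the difference of the metrics is $\beta=\eta''(x_1)\,dx_1^2$. It vanishes on $\{x_1\le0\}$ and not beyond, and it is a solution of $\Box\beta_{ij}=0$ on $\{x_1>0\}$, because $u_0^{11}=0$, so that $\Box$ annihilates every function of $x_1$ alone. The hyperplanes $x_1=\text{const}$ are characteristic for $\Box$; a positive definite operator $G^{kl}\partial_k\partial_l$, as in Lemma 5, has no characteristic hyperplanes.
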